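\title{Locally identifying colorings with $\Delta^2+O(\Delta)$ colors}

\begin{abstract}
A proper coloring of a graph is locally identifying if any two adjacent vertices with different closed neighborhoods see different sets of colors on these neighborhoods. We prove that every graph of maximum degree $\Delta\ge 1$ has such a coloring with at most $\Delta^2+3\Delta-2$ colors. The bound holds for list colorings, and its leading term is sharp. The proof counts colorings in which vertices at distance at most $2$ have distinct colors. It treats last the vertices that have a neighbor whose closed neighborhood differs from their own by the exchange of a single vertex.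
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. For a vertex $x$ of a graph $G=(V,E)$, let $N(x)$ be its set of neighbors and $N[x]=N(x)\cup\{x\}$ its closed neighborhood. For a map $c\colon V\to\mathbb{N}$ and $S\subseteq V$ write $c(S)=\{c(x):x\in S\}$. This is a set: multiplicities are forgotten.

\begin{definition}\label{def:lid}
A \emph{locally identifying coloring}, or \emph{lid-coloring}, of $G$ is a map $c\colon V\to\mathbb{N}$ such that
\begin{itemize}
\item[(i)] $c$ is proper: $c(x)\ne c(y)$ for every edge $xy$;
\item[(ii)] $c(N[x])\ne c(N[y])$ for every edge $xy$ with $N[x]\ne N[y]$.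
\end{itemize}
The least number of colors in a lid-coloring of $G$ is denoted $\chi_{\mathrm{lid}}(G)$.
\end{definition}

Think of $c(N[x])$ as what the vertex $x$ sees. Condition (ii) asks that neighbors can be told apart by what they see, except when $N[x]=N[y]$, in which case no coloring could separate them. In the complete graph $K_n$ all closed neighborhoods coincide, condition (ii) is empty, and $\chi_{\mathrm{lid}}(K_n)=n$. The path $a\,x\,y\,b$ on four vertices behaves differently. The edge $ax$ forces $c(y)\notin\{c(a),c(x)\}$, the edge $yb$ forces $c(x)\notin\{c(y),c(b)\}$, and the middle edge forces $c(a)\ne c(b)$, since otherwise $x$ and $y$ see the same set. So this path needs four colors, although it is bipartite. The path on five vertices has the lid-coloring $1,2,3,2,1$ with three colors. Two features are visible here: condition (ii) constrains vertices up to distance $3$, and deleting a vertex can increase $\chi_{\mathrm{lid}}$.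

How large can $\chi_{\mathrm{lid}}(G)$ be when $G$ has maximum degree $\Delta$? Let $G^3$ be the graph on $V$ in which two distinct vertices are adjacent when their distance in $G$ is at most $3$, and let $\chi$ denote the chromatic number. A proper coloring of $G^3$ is injective on $N[x]\cup N[y]$ for every edge $xy$, so it is a lid-coloring of $G$. A vertex has at most $\Delta+\Delta(\Delta-1)+\Delta(\Delta-1)^2$ neighbors in $G^3$, and greedy coloring gives the known bound
\[
\chi_{\mathrm{lid}}(G)\le\chi(G^3)\le\Delta^3-\Delta^2+\Delta+1 .
\]
The true order of magnitude is known to be quadratic. Foucaud, Honkala, Laihonen, Parreau and Perarnau \cite{FHLPP} proved that $\chi_{\mathrm{lid}}(G)\le 2\Delta^2-3\Delta+3$ whenever $\Delta\ge3$, and there are graphs built from projective planes with $\chi_{\mathrm{lid}}(G)\ge\Delta^2-\Delta+1$; see Section~\ref{sec:lower}. This leaves a factor of $2$ in the leading term, and the following question is posed in \cite{slides}: \emph{is there a constant $C$ such that every graph $G$ of maximum degree $\Delta\ge1$ satisfies $\chi_{\mathrm{lid}}(G)\le\Delta^2+C\Delta$?} The answer is yes, with $C=3$.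

\begin{theorem}\label{thm:main}
Every graph $G$ of maximum degree $\Delta\ge1$ satisfies
\[
\chi_{\mathrm{lid}}(G)\le\Delta^2+3\Delta-2 .
\]
\end{theorem}

The difference $(2\Delta^2-3\Delta+3)-(\Delta^2+3\Delta-2)$ equals $(\Delta-1)(\Delta-5)$, so this bound is the smaller one for $\Delta\ge6$.

The proof is a counting argument, and it gives many colorings, from arbitrary lists. Let $\mathrm{ch}_{\mathrm{lid}}(G)$ be the least $K$ such that, whenever every vertex $v$ has a list $L(v)$ of $K$ colors, there is a lid-coloring $c$ with $c(v)\in L(v)$ for all $v$. Taking identical lists shows that $\chi_{\mathrm{lid}}(G)\le\mathrm{ch}_{\mathrm{lid}}(G)$.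

\begin{theorem}\label{thm:list}
\begin{itemize}
\item[(i)] Let $\Delta\ge2$, let $\beta\ge\Delta$ be real, and let $K$ be an integer with
\begin{align}
K&\ge\Delta^2+\beta+\frac{2\Delta(\Delta-1)}{\beta},\label{eq:K1}\\
K&\ge\Delta^2+2+\beta+\frac{2(\Delta-2)^2}{\beta}.\label{eq:K2}
\end{align}
Let $G=(V,E)$ have maximum degree $\Delta$, and let every vertex $v$ have a list $L(v)$ of $K$ colors. Then there are at least $\beta^{|V|}$ lid-colorings $c$ with $c(v)\in L(v)$ for all $v$, which moreover give distinct colors to any two vertices at distance $1$ or $2$.
\item[(ii)] Every graph $G$ of maximum degree $\Delta\ge1$ satisfies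
\[
\chi_{\mathrm{lid}}(G)\le\mathrm{ch}_{\mathrm{lid}}(G)\le\Delta^2+\min\bigl\{\,3\Delta-2,\ \lceil\sqrt2\,(2\Delta-1)\rceil\,\bigr\}.
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $F(\Delta)$ be the maximum of $\chi_{\mathrm{lid}}(G)$ over all graphs $G$ of maximum degree $\Delta$. Then
\[
\Delta^2-O(\Delta^{1.525})\le F(\Delta)\le\Delta^2+3\Delta-2 ,
\]
so $F(\Delta)=(1+o(1))\Delta^2$. If $\Delta-1$ is a prime power, then $F(\Delta)\ge\Delta^2-\Delta+1$.
\end{theorem}

The exact linear term of $F(\Delta)$ is not determined here.

We begin with the lower bounds (Section~\ref{sec:lower}), because the extremal graphs also show how the upper bound must be organized. Section~\ref{sec:valid} replaces lid-colorings by a more rigid class that can be built vertex by vertex, at the greedy price of about $2\Delta^2$ colors. Section~\ref{sec:idea} shows on two examples where half of this price is wasted, and Sections~\ref{sec:count}--\ref{sec:beta} carry out the proof.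

\section{Lower bounds from projective planes}\label{sec:lower}

The middle edge of the path on four vertices contains a general mechanism. If $xy$ is an edge with $N[x]=Z\cup\{a\}$ and $N[y]=Z\cup\{b\}$, where $a,b\notin Z$ are distinct, then $c(a)\ne c(b)$ in every lid-coloring. To force many colors we want a large set of vertices, any two of which are linked in this way. A clique $Z$ with one private outside neighbor at each of its vertices links $|Z|$ vertices at once, so we look for a family of small sets that covers every pair of points economically.

Recall that a \emph{projective plane of order $q$} consists of $q^2+q+1$ points and a family of sets of points, called lines, such that every line has $q+1$ points, every point is on $q+1$ lines, and any two distinct points are on exactly one common line. If $q$ is a prime power, such a plane exists: the points and lines are the $1$- and $2$-dimensional subspaces of $\mathbb{F}_q^3$. A \emph{flag} is a pair $(p,\ell)$ of a point $p$ and a line $\ell$ with $p\in\ell$.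

For a prime power $q$, let $G_q$ be the graph whose vertices are the points and the flags of this plane, in which each point $p$ is joined to all flags $(p,\ell)$, and two distinct flags are joined when they have the same line. The flags with line $\ell$ form a clique $K_\ell$ with $q+1$ vertices.

\begin{proposition}\label{prop:plane}
The graph $G_q$ is $(q+1)$-regular, and $\chi_{\mathrm{lid}}(G_q)\ge q^2+q+1$.
\end{proposition}

\begin{proof}
A point is adjacent to $q+1$ flags, one for each line through it. A flag $(p,\ell)$ is adjacent to $p$ and to the $q$ other flags of $K_\ell$. Let $c$ be a lid-coloring, let $p\ne p'$ be points, let $\ell$ be the line through them, and put $f=(p,\ell)$ and $f'=(p',\ell)$. Then $ff'$ is an edge, and $N[f]=K_\ell\cup\{p\}$ and $N[f']=K_\ell\cup\{p'\}$ are different. Hence $c(K_\ell)\cup\{c(p)\}\ne c(K_\ell)\cup\{c(p')\}$, which forces $c(p)\ne c(p')$. All $q^2+q+1$ points have distinct colors.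
\end{proof}

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:sharp}]
If $q=\Delta-1$ is a prime power, then $q^2+q+1=\Delta^2-\Delta+1$, and Proposition~\ref{prop:plane} gives the last statement of the theorem.

For general $\Delta$ we need a prime slightly below $\Delta$. By a theorem of Baker, Harman and Pintz \cite{BHP}, the interval $[x-x^{0.525},x]$ contains a prime for all large $x$. Let $\Delta$ be large, put $x=\Delta-1$, and let $q$ be such a prime. The disjoint union $G$ of $G_q$ and the star $K_{1,\Delta}$ has maximum degree exactly $\Delta$, because $q+1\le\Delta$. A lid-coloring of $G$ restricts to a lid-coloring of $G_q$, since closed neighborhoods do not leave a component. Therefore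
\[
\chi_{\mathrm{lid}}(G)\ge q^2+q+1\ge(x-x^{0.525})^2\ge x^2-2x^{1.525}\ge\Delta^2-2\Delta-2\Delta^{1.525}.\qedhere
\]
\end{proof}

\section{Valid colorings}\label{sec:valid}

From here to the end of Section~\ref{sec:B}, the graph $G=(V,E)$ has maximum degree $\Delta\ge2$, every vertex $v$ has a list $L(v)$ of $K$ colors, and a coloring of a set $S\subseteq V$ means a map $c$ on $S$ with $c(v)\in L(v)$. Distances and neighborhoods always refer to $G$.

Condition (ii) of Definition~\ref{def:lid} is awkward to maintain because colors may repeat inside a neighborhood. We remove the repetitions by requiring distinct colors at distance at most $2$. A vertex has at most $\Delta+\Delta(\Delta-1)=\Delta^2$ vertices at distance $1$ or $2$, so the requirement costs at most about $\Delta^2$ colors, which by Section~\ref{sec:lower} must be spent in any case. In return, $c$ becomes injective on each closed neighborhood, and the common part of $N[x]$ and $N[y]$ cancels.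

For an edge $xy$ put
\[
D(x,y)=N[x]\setminus N[y].
\]
Both $x$ and $y$ lie in $N[y]$, so $D(x,y)\subseteq N(x)\setminus\{y\}$. The sets $D(x,y)$ and $D(y,x)$ are disjoint, because the first avoids $N[y]$ and the second is contained in it. Moreover $|D(x,y)|-|D(y,x)|=\deg x-\deg y$. For $k\ge1$, call $xy$ a \emph{$k$-edge} if $|D(x,y)|=|D(y,x)|=k$. Thus an edge $xy$ with $N[x]\ne N[y]$ is a $k$-edge for some $k\ge1$ exactly when $\deg x=\deg y$.

\begin{definition}\label{def:valid}
A coloring $c$ of $S\subseteq V$ is \emph{valid} if
\begin{itemize}
\item[(a)] $c(u)\ne c(v)$ for all $u,v\in S$ at distance $1$ or $2$;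
\item[(b)] $c(D(x,y))\ne c(D(y,x))$ for every $k\ge1$ and every $k$-edge $xy$ with $D(x,y)\cup D(y,x)\subseteq S$.
\end{itemize}
\end{definition}

The constraints are fixed by $G$ once and for all, and a partial coloring is tested against those that involve colored vertices only. Consequently the restriction of a valid coloring to a subset is valid. This is the monotonicity that $\chi_{\mathrm{lid}}$ itself lacks. By (a), a valid coloring of $S$ is injective on $N[x]\cap S$ for every $x\in V$, whether or not $x$ is in $S$.

\begin{lemma}\label{lem:valid}
A valid coloring of $V$ is a lid-coloring.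
\end{lemma}

\begin{proof}
Let $c$ be valid. It is proper by (a). Let $xy$ be an edge with $N[x]\ne N[y]$. By injectivity, $|c(N[x])|=\deg x+1$ and $|c(N[y])|=\deg y+1$, so the two sets differ if $\deg x\ne\deg y$. Otherwise $xy$ is a $k$-edge for some $k\ge1$. Put $Z=N[x]\cap N[y]$. By injectivity again, $c(D(x,y))=c(N[x])\setminus c(Z)$ and $c(D(y,x))=c(N[y])\setminus c(Z)$. The left sides differ by (b), so $c(N[x])\ne c(N[y])$.
\end{proof}

The next lemma says that a violation of (b) leaves very little freedom. We shall use it with $|J|=1$ and $|J|=2$.

\begin{lemma}\label{lem:complete}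
Let $xy$ be a $k$-edge and $J\subseteq D(x,y)$, and let the colors of all vertices of $(D(x,y)\cup D(y,x))\setminus J$ be given. Then there are at most $|J|!$ ways to color $J$ so that the resulting coloring $c$ is injective on $D(x,y)$ and satisfies $c(D(x,y))=c(D(y,x))$.
\end{lemma}

\begin{proof}
By injectivity, $c(J)=c(D(x,y))\setminus c(D(x,y)\setminus J)=c(D(y,x))\setminus c(D(x,y)\setminus J)$. The right side depends only on the given colors, because $J$ is disjoint from $D(y,x)$. So $c$ maps $J$ bijectively onto a set known in advance.
\end{proof}

We now name the constraints of type (b) that concern a given vertex. Let $v\in R\subseteq V$. A \emph{threat to $v$ in $R$} is an ordered pair $(x,y)$ such that $xy$ is a $k$-edge for some $k\ge1$, $v\in D(x,y)$, and $D(x,y)\cup D(y,x)\subseteq R$. Since $v\in N(x)$ and $v\notin N[y]$, a threat satisfies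
\begin{equation}\label{eq:threat}
x\in N(v),\qquad y\in N(x)\setminus N[v].
\end{equation}
In particular there are at most $\Delta(\Delta-1)$ threats to $v$.

Suppose we color the vertices greedily in an arbitrary order, keeping the coloring valid. When $v$ is added to the colored set, condition (a) forbids at most $\Delta^2$ colors, and by Lemma~\ref{lem:complete} with $J=\{v\}$ each threat forbids at most one more. Hence $K=\Delta^2+\Delta(\Delta-1)+1$ colors suffice. The leading coefficient $2$ is the sum of a term $\Delta^2$ for the distance condition and a term $\Delta^2$ for the threats. The task is to show that the two need not both be paid.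

\section{Where the greedy count is wasteful}\label{sec:idea}

\begin{example}[a $2$-edge rarely forbids a color]\label{ex:star}
Let $G$ be the tree with an edge $xy$, two leaves $u,v$ at $x$ and two leaves $a,b$ at $y$, and let all lists be $\{1,\dots,K\}$ with $K\ge4$. The only $k$-edge is the $2$-edge $xy$, with $D(x,y)=\{u,v\}$ and $D(y,x)=\{a,b\}$. Give $x,y,a,b$ the colors $1,2,3,4$. Then $u$ must avoid $1$ and $2$ and has $K-2$ choices. Finally we color $v$. The threat $(x,y)$ forbids the color $4$ if $c(u)=3$, the color $3$ if $c(u)=4$, and nothing in the other $K-4$ cases. In the worst case it costs $v$ one color, but averaged over the valid colorings that precede $v$ it costs only $2/(K-2)$.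
\end{example}

In a general graph we do not know how many choices $u$ had. If, however, we prove by induction that adding a vertex multiplies the number of valid colorings by at least $\beta$, then the same computation bounds the average cost of such a threat by $2/\beta$. With $\beta$ of order $\Delta$, the at most $\Delta(\Delta-1)$ threats cost $O(\Delta)$ colors in total. This needs a second vertex $u$ in $D(x,y)$, so it says nothing about $1$-edges. For a $1$-edge with $D(x,y)=\{v\}$ and $D(y,x)=\{z\}$, condition (b) reads $c(v)\ne c(z)$, which forbids the color $c(z)$ in every case.

\begin{example}[the order matters for $1$-edges]\label{ex:plane}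
Take $G_q$, with $\Delta=q+1\ge3$. An edge between two flags is a $1$-edge, by the proof of Proposition~\ref{prop:plane}. An edge between a point $p$ and a flag $f=(p,\ell)$ is a $(\Delta-1)$-edge: $D(p,f)$ consists of the other flags at $p$, and $D(f,p)=K_\ell\setminus\{f\}$. So the vertices incident with a $1$-edge are exactly the flags.

Suppose that a point $p$ is colored after all other vertices. It must avoid the colors of the $\Delta$ flags at $p$, of the $\Delta(\Delta-1)$ flags $(p',\ell)$ with $p\in\ell$ and $p'\ne p$, and, because of the $1$-edges, of the $\Delta(\Delta-1)$ other points. These are $2\Delta^2-\Delta$ different vertices, as many as the greedy count allows.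

Suppose instead that all points are colored before all flags. The constraint between $p$ and $p'$ comes from the path $p,\ (p,\ell),\ (p',\ell),\ p'$, and its third vertex, at distance $2$ from $p$, is still uncolored. So $p$ pays for $p'$ but not for $(p',\ell)$, and it avoids only $\Delta(\Delta-1)$ colors. The flags come afterwards and are easier, because the neighborhood of a flag $(p,\ell)$ is almost a clique: within distance $2$ there are only its $\Delta$ neighbors, the $\Delta-1$ other flags at $p$ and the $\Delta-1$ other points of $\ell$.
\end{example}

This suggests the plan. Let $B$ be the set of vertices incident with a $1$-edge, and let $A=V\setminus B$. We color $A$ first; there each threat from a $1$-edge is paid for by an uncolored vertex at distance $2$. We then color $B$. In general a vertex $v\in B$ does not have a small second neighborhood as in the example, but it has a neighbor $v'$ with almost the same closed neighborhood, and $v'$ will play the role of the second vertex $u$ of Example~\ref{ex:star}.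

\section{The counting lemma}\label{sec:count}

Both phases use the same count, so we set it up once. Let $U$ and $W$ be disjoint subsets of $V$, and let $c_0$ be a valid coloring of $U$. The vertices of $U$ are frozen and those of $W$ are to be colored. For $S\subseteq W$, let $n(S)$ be the number of valid colorings of $U\cup S$ that extend $c_0$; thus $n(\emptyset)=1$.

Let $v\in S\subseteq W$. Denote by $p$ the number of vertices of $U\cup S$ at distance $1$ or $2$ from $v$. An \emph{admissible division} for $(S,v)$ is a partition of the threats to $v$ in $U\cup S$ into two classes, called \emph{single} and \emph{shared}, such that for every shared threat $(x,y)$ the set $D(x,y)\cap S$ contains a vertex other than $v$. Denote by $s$ and $t$ the numbers of single and shared threats.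

\begin{lemma}\label{lem:count}
Let $\beta>0$. Suppose that for every $S\subseteq W$ and every $v\in S$ there is an admissible division with
\begin{equation}\label{eq:budget}
p+s+\frac{2t}{\beta}\le K-\beta .
\end{equation}
Then $n(W)\ge\beta^{|W|}$.
\end{lemma}

\begin{proof}
We prove by induction on $|S|$ that $n(S)\ge\beta\,n(S\setminus\{v\})$ whenever $v\in S\subseteq W$. The lemma follows by removing the vertices of $W$ one at a time. The statement is needed for all pairs $(S,v)$ and not only along one ordering of $W$, because the second vertex of a shared threat can be any vertex of $S$.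

Fix $v\in S$ and put $m=n(S\setminus\{v\})$. A \emph{candidate} is a coloring $c$ of $U\cup S$ extending $c_0$ whose restriction to $(U\cup S)\setminus\{v\}$ is valid. There are $Km$ candidates. Since restrictions of valid colorings are valid, $n(S)$ is the number of valid candidates. In a candidate that is not valid, every violated constraint involves $v$. So one of the following holds:
\begin{itemize}
\item[(A)] $c(v)=c(z)$ for some $z\in U\cup S$ at distance $1$ or $2$ from $v$;
\item[(B)] $c$ satisfies (a), and $c(D(x,y))=c(D(y,x))$ for some threat $(x,y)$ to $v$ in $U\cup S$.
\end{itemize}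
In (B) the ends of the violated $k$-edge are named so that $v\in D(x,y)$, and $c$ is injective on $D(x,y)\subseteq N[x]$, so Lemma~\ref{lem:complete} applies.

For a fixed $z$, a candidate as in (A) is determined by its restriction to $(U\cup S)\setminus\{v\}$, so there are at most $m$ of them. For a fixed single threat, the same is true of a candidate as in (B), by Lemma~\ref{lem:complete} with $J=\{v\}$.

Now fix a shared threat $(x,y)$ and a vertex $u\in D(x,y)\cap S$ with $u\ne v$. The restriction of a candidate to $(U\cup S)\setminus\{u,v\}$ is valid and extends $c_0$, because $u,v\notin U$. By Lemma~\ref{lem:complete} with $J=\{u,v\}$, each such restriction comes from at most two candidates as in (B). The induction hypothesis for the pair $(S\setminus\{v\},u)$ gives $m\ge\beta\,n(S\setminus\{u,v\})$. So there are at most $2\,n(S\setminus\{u,v\})\le 2m/\beta$ such candidates.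

Subtracting all candidates that are not valid and using \eqref{eq:budget}, we obtain
\[
n(S)\ge\Bigl(K-p-s-\frac{2t}{\beta}\Bigr)m\ge\beta m.\qedhere
\]
\end{proof}

It remains to find, in each phase, a division in which $p+s$ is about $\Delta^2$.

\section{Vertices on no $1$-edge}\label{sec:A}

\begin{proposition}\label{prop:A}
Let $U=\emptyset$ and $W=A$. For every $v\in S\subseteq A$ there is an admissible division with $p+s\le\Delta^2$ and $t\le\Delta(\Delta-1)$.
\end{proposition}

\begin{proof}
Call a threat $(x,y)$ single if $xy$ is a $1$-edge, and shared otherwise. For a shared threat, $D(x,y)$ has at least two vertices and is contained in $U\cup S=S$, so the division is admissible. The bound on $t$ is the bound on the number of all threats.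

For $x\in N(v)$, let $Y_x$ be the set of all $y$ such that $(x,y)$ is a single threat. By \eqref{eq:threat}, $s=\sum_{x\in N(v)}|Y_x|$ and $Y_x\subseteq N(x)\setminus\{v\}$. Every $y\in Y_x$ is incident with the $1$-edge $xy$, so $Y_x\subseteq B$, and $Y_x$ is disjoint from $S$. Hence $N(x)\setminus\{v\}$ contains at most $\Delta-1-|Y_x|$ vertices of $S$. Every vertex at distance $2$ from $v$ lies in $N(x)\setminus\{v\}$ for some $x\in N(v)$, so
\[
p\le\Delta+\sum_{x\in N(v)}\bigl(\Delta-1-|Y_x|\bigr)\le\Delta+\Delta(\Delta-1)-s=\Delta^2-s.\qedhere
\]
\end{proof}

The hypothesis $S\subseteq A$ is used once, to make $Y_x$ uncolored, and it cannot be dropped. In Example~\ref{ex:plane} with $S=V$ and $v$ a point, all $\Delta(\Delta-1)$ threats come from $1$-edges and must be single, and $p+s=2\Delta^2-\Delta$.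

\section{Vertices on a $1$-edge}\label{sec:B}

The example just quoted also shows that we cannot expect \eqref{eq:budget} for a vertex of $A$ once $B$ carries colors. We therefore freeze a valid coloring of $A$ and apply Lemma~\ref{lem:count} with $U=A$ and $W=B$. This creates two difficulties. The vertices $y$ on $1$-edges are now colored, so nothing pays for those threats. And a threat $(x,y)$ can be shared only if $D(x,y)$ contains a second vertex \emph{of $B$}; that $D(x,y)$ has two vertices is no longer enough. Both are resolved by the $1$-edge at $v$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=6.5mm}]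
\node (w) at (-3.2,0) {$w$};
\node (v) at (-1.4,0) {$v$};
\node (vp) at (1.4,0) {$v'$};
\node (wp) at (3.2,0) {$w'$};
\node (x) at (0,1.1) {$x$};
\node (z) at (0,-1.1) {$x'$};
\node (y) at (0,2.6) {$y$};
\draw (w)--(v)--(vp)--(wp);
\draw (v)--(x)--(vp);
\draw (v)--(z)--(vp);
\draw (x)--(y);
\draw[dashed] (y) to[bend right=20] (v);
\draw[dashed] (y) to[bend left=20] (vp);
\end{tikzpicture}
\caption{A $1$-edge $vv'$: the only vertex of $N[v]\setminus N[v']$ is $w$, the only vertex of $N[v']\setminus N[v]$ is $w'$, and all other neighbors, such as $x$ and $x'$, are common. If $y\ne w'$ is a neighbor of $x$ outside $N[v]$, then $y$ is also outside $N[v']$ (dashed lines are non-edges), so both $v$ and $v'$ belong to $N[x]\setminus N[y]$.}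
\label{fig:twin}
\end{figure}

\begin{proposition}\label{prop:B}
Let $U=A$, with any valid coloring $c_0$, and $W=B$. For every $v\in S\subseteq B$ there is an admissible division with $p+s\le\Delta^2+2$ and $t\le(\Delta-2)^2$.
\end{proposition}

\begin{proof}
Choose a $1$-edge $vv'$, and write $D(v,v')=\{w\}$ and $D(v',v)=\{w'\}$; see Figure~\ref{fig:twin}. Then $v'\in B$, the vertices $w$ and $v'$ are distinct neighbors of $v$, and
\begin{equation}\label{eq:twin}
N(v)\setminus\{w\}\subseteq N[v'],\qquad N[v']\setminus N[v]=\{w'\}.
\end{equation}
Put $X=N(v)\setminus\{w,v'\}$. Then $|X|\le\Delta-2$, and by \eqref{eq:twin} every $x\in X$ is adjacent to both $v$ and $v'$. As $v,v'\in N[v]$, every $x\in X$ has at most $\Delta-2$ neighbors outside $N[v]$.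

\emph{Vertices at distance at most $2$.} There are at most $\Delta$ neighbors of $v$. A vertex at distance $2$ lies outside $N[v]$ and is adjacent to $w$, to $v'$, or to a vertex of $X$. There are at most $\Delta-1$ of the first kind, at most one of the second kind, namely $w'$, by \eqref{eq:twin}, and at most $(\Delta-2)^2$ of the third kind. Hence
\[
p\le\Delta+(\Delta-1)+1+(\Delta-2)^2=\Delta^2-2\Delta+4 .
\]

\emph{Single threats.} Call a threat $(x,y)$ single if $x=w$ or $y=w'$. These are the threats that can tell $v$ from $v'$, and there are few of them. By \eqref{eq:threat}, those with $x=w$ have $y\in N(w)\setminus\{v\}$, and the remaining ones have $y=w'$ and $x\in N(v)\setminus\{w\}$. So $s\le2(\Delta-1)$, and $p+s\le\Delta^2+2$.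

\emph{Shared threats.} Call all other threats shared, and let $(x,y)$ be one, so that $x\ne w$ and $y\ne w'$. Since $x\in N(v)\setminus\{w\}$, the first part of \eqref{eq:twin} gives $x\in N[v']$, that is, $v'\in N[x]$. Since $y\notin N[v]$ and $y\ne w'$, the second part gives $y\notin N[v']$, that is, $v'\notin N[y]$. Thus $v'\in D(x,y)$. By the definition of a threat $D(x,y)\subseteq A\cup S$, and $v'\in B$, so $v'\in S$. The division is therefore admissible. Finally $x\ne v'$, because $x\notin D(x,y)$. So $x\in X$, and $y$ is one of the at most $\Delta-2$ neighbors of $x$ outside $N[v]$. This gives $t\le(\Delta-2)^2$.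
\end{proof}

The essential step is the last one: all but $2\Delta-2$ threats are shared with $v'$, whatever their value of $k$. The trivial estimate $p\le\Delta^2$ would already lead to a bound $\Delta^2+O(\Delta)$; the saving of $2\Delta-4$ in $p$ pays for all but two of the single threats.

\begin{remark}\label{rem:cycle}
The bound $p+s\le\Delta^2+2$ is attained. In a cycle of length at least $7$ every edge is a $1$-edge, so $B=V$. For $S=V$ we have $p=4$, and there are two threats to $v$, both necessarily single; they forbid the colors of the two vertices at distance $3$. So $p+s=6=\Delta^2+2$.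
\end{remark}

\section{The choice of $\beta$}\label{sec:beta}

\begin{proof}[Proof of Theorem~\ref{thm:list}(i)]
By Proposition~\ref{prop:A} and condition \eqref{eq:K1}, inequality \eqref{eq:budget} holds for $U=\emptyset$ and $W=A$. By Lemma~\ref{lem:count} there are at least $\beta^{|A|}$ valid colorings of $A$. Fix one of them. By Proposition~\ref{prop:B} and condition \eqref{eq:K2}, inequality \eqref{eq:budget} holds for $U=A$ and $W=B$, so the fixed coloring has at least $\beta^{|B|}$ valid extensions to $V$. Extensions of different colorings of $A$ are different, so there are at least $\beta^{|A|+|B|}=\beta^{|V|}$ valid colorings of $V$. They are lid-colorings by Lemma~\ref{lem:valid}, and they satisfy (a).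
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:list}(ii)]
The right side of \eqref{eq:K1} minus the right side of \eqref{eq:K2} is
\[
\frac{2\bigl(\Delta(\Delta-1)-(\Delta-2)^2\bigr)}{\beta}-2=\frac{2(3\Delta-4)}{\beta}-2 .
\]
So \eqref{eq:K1} implies \eqref{eq:K2} whenever $\beta\le3\Delta-4$. In \eqref{eq:K1} the terms $\beta$ and $2\Delta(\Delta-1)/\beta$ balance at $\beta=\sqrt{2\Delta(\Delta-1)}$, and we use two convenient values of this order. In both cases part (i) provides at least one lid-coloring from the lists.

Let $\Delta\ge2$ and $\beta=\Delta$. Then $\beta\le3\Delta-4$, and \eqref{eq:K1} reads $K\ge\Delta^2+\Delta+2(\Delta-1)$. Hence $\mathrm{ch}_{\mathrm{lid}}(G)\le\Delta^2+3\Delta-2$.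

Let $\Delta\ge3$ and $\beta=\sqrt2\,\Delta$. Then $(3-\sqrt2)\Delta\ge9-3\sqrt2>4$, so $\beta\le3\Delta-4$, and \eqref{eq:K1} reads $K\ge\Delta^2+\sqrt2\,\Delta+\sqrt2\,(\Delta-1)$. Hence $\mathrm{ch}_{\mathrm{lid}}(G)\le\Delta^2+\lceil\sqrt2\,(2\Delta-1)\rceil$.

This proves (ii) for $\Delta\ge3$. For $\Delta=2$ the minimum in the statement is $\min\{4,5\}=3\Delta-2$, which is covered by the choice $\beta=\Delta$. For $\Delta=1$ it is $\min\{1,2\}=1$, so we must color from lists of size $2$. The components are single vertices and single edges $xy$, for which $N[x]=N[y]$. Any proper coloring is then a lid-coloring, and lists of size $2$ admit one.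
\end{proof}

Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:list}(ii). It gives the upper bound in Theorem~\ref{thm:sharp}, whose lower bounds were proved in Section~\ref{sec:lower}. All three theorems are now proved.

\begin{remark}\label{rem:beta}
The hypothesis $\beta\ge\Delta$ in Theorem~\ref{thm:list}(i) is a normalization: the proof uses only $\beta>0$, and smaller values give nothing more. Indeed, the right side of \eqref{eq:K1} decreases in $\beta$ on $\bigl(0,\sqrt{2\Delta(\Delta-1)}\,\bigr]$, an interval that contains $\Delta$ when $\Delta\ge2$. So if $K$ satisfies \eqref{eq:K1} for some $\beta<\Delta$, then it satisfies \eqref{eq:K1}, and hence \eqref{eq:K2}, for $\beta=\Delta$, which yields the larger count $\Delta^{|V|}$.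
\end{remark}

\begin{remark}\label{rem:compare}
The second term of the minimum in Theorem~\ref{thm:list}(ii) is smaller than the first exactly when $\sqrt2\,(2\Delta-1)\le3\Delta-3$. This is equivalent to $\Delta\ge(3-\sqrt2)/(3-2\sqrt2)=5+3\sqrt2$, that is, to $\Delta\ge10$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BHP}
Baker, Harman and Pintz, Proc. London Math. Soc. 83 (2001), 532--562.

\bibitem{FHLPP}
Foucaud, Honkala, Laihonen, Parreau and Perarnau, 2012.

\bibitem{slides}
\emph{Locally identifying colorings of graphs},
\texttt{https://perso.liris.cnrs.fr/aline.parreau/}\allowbreak\texttt{Research/Slides/}\allowbreak\texttt{Lidcoloring\_Barcelone.pdf}.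

\end{thebibliography}
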